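
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{question}[theorem]{Question}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Perfect groups as kernels of acyclic maps between manifolds}


\begin{abstract}
An acyclic map between closed manifolds is a continuous surjection whose point inverses have the
\v{C}ech cohomology of a point. We show that the kernel of the induced homomorphism on
fundamental groups is normally generated by perfect subgroups $Q_r$ $(1\le r<2)$ such that for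
$r<s$ some finitely generated group lies between $Q_r$ and $Q_s$. It follows that, for every
$n\ge 5$, there are closed $n$-manifolds $N$ and perfect normal subgroups $P$ of $\pi_1(N)$ such
that $P$ is the normal closure of a finite set but not of a finitely generated perfect subgroup,
and such that $P$ is not the kernel of any acyclic map from $N$ to a closed $n$-manifold. This
answers a question in the negative. We also show that, for every $n\ge 6$, some pairs $(N,P)$ of
this kind are realized by acyclic maps; there $P$ is the commutator subgroup of Thompson's
group~$F$.
\end{abstract}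

\section{Introduction}

\subsection{The question}

Manifolds are topological and connected. A compact space is \emph{acyclic} if it has the
\v{C}ech cohomology of a point with integer coefficients. A map $f:N_1\to N_2$ between closed
manifolds is \emph{acyclic} if it is a continuous surjection all of whose point inverses
$f^{-1}(y)$ are acyclic. The point inverses are only compact sets, possibly with bad local
properties, and this is why \v{C}ech cohomology is the appropriate theory. By the Vietoris--Begle
theorem an acyclic map induces an isomorphism on cohomology. What it may change is the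
fundamental group, and the kernel of $f_\#:\pi_1(N_1)\to\pi_1(N_2)$ measures the change.

Two facts about this kernel are known.
\begin{itemize}
\item[(i)] If $f:N_1\to N_2$ is an acyclic map between closed orientable $n$-manifolds, then
$\ker f_\#$ is a perfect normal subgroup of $\pi_1(N_1)$, and it is the normal closure of a finite
set.
\item[(ii)] If $f:N_1\to N_2$ is an acyclic map between closed $n$-manifolds and every $f^{-1}(y)$
is an ANR, then $\ker f_\#$ is the normal closure of a finitely generated perfect subgroup of
$\pi_1(N_1)$.
\end{itemize}

The second conclusion is stronger than the first: a perfect normal subgroup that is the normal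
closure of a finite set need not be the normal closure of a finitely generated \emph{perfect}
subgroup, as the examples below show. When the fibers are wild, the kernel need not be carried by
the fibers themselves, only by their neighborhoods. One may therefore hope that wild fibers realize
the kernels that (ii) leaves out. The following question was posed in \cite{LFP}.

\begin{question}\label{q:main}
Suppose $N_1$ is a closed $n$-manifold $(n\ge5)$ and $P$ is a perfect normal subgroup of
$\pi_1(N_1)$ that is the normal closure of a finite set but not the normal closure of a finitely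
generated perfect subgroup. Does there exist an acyclic map $f:N_1\to N_2$ to a closed
$n$-manifold $N_2$ for which $\ker f_\#=P$?
\end{question}

We read this as asking whether such a map exists for \emph{every} pair $(N_1,P)$ satisfying the
hypotheses. The answer is no. The obstruction is short, and the rest of the paper shows that it
does not exclude all pairs.

\subsection{The idea on a single fiber}

Suppose that $f$ is one-to-one except over one point $y\in N_2$. Let $B_1\subset B_2$ be concentric
open coordinate balls around $y$ with $\overline{B}_1\subset B_2$, and put $U_i=f^{-1}(B_i)$.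
\begin{itemize}
\item The Vietoris--Begle theorem gives $U_1$ the compactly supported cohomology of
$\mathbb R^n$. It follows that $U_1$ is orientable, and by Poincar\'e duality that $H_1(U_1)=0$. So
$\pi_1(U_1)$ is perfect. It may well be infinitely generated.
\item The set $U_1$ lies in the compact subset $f^{-1}(\overline{B}_1)$ of the manifold
$U_2$. Finitely many small open sets cover this compact set, and it follows that the image of
$\pi_1(U_1)$ in $\pi_1(U_2)$ lies in a finitely generated subgroup.
\item Every loop killed by $f_\#$ is a product of conjugates of loops in $U_1$.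
\end{itemize}
Thus $\ker f_\#$ is normally generated by a \emph{perfect group contained in a finitely generated
subgroup of} $\ker f_\#$. The finitely generated group need not be perfect, so the conclusion of
(ii) is not recovered. But the conclusion excludes every nontrivial $P$ that is \emph{locally
free}, meaning that all its finitely generated subgroups are free: a perfect subgroup of a free
group is free and perfect, hence trivial. So we look for a nontrivial perfect locally free group
that is normally generated by one element of a finitely presented group. A sequence of generators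
in which each is the commutator of the next two,
\[
a_k=[a_{k+1},a_{k+2}]\qquad(k\in\mathbb Z),
\]
produces one: every $a_k$ is expressed as a commutator, but the expression uses generators that lie
further out. A stable letter $t$ with $ta_kt^{-1}=a_{k+1}$ makes the presentation finite.

\subsection{Results}

Normal closure is denoted by $\operatorname{ncl}$, and $[x,y]=xyx^{-1}y^{-1}$. Homology has integer
coefficients unless indicated otherwise.

\begin{theorem}\label{thm:obstruction}
Let $f:N_1\to N_2$ be an acyclic map between closed $n$-manifolds, $n\ge2$, orientable or not, and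
let $P=\ker f_\#$. There are perfect subgroups $Q_r\le P$ $(1\le r<2)$ with
$\operatorname{ncl}(Q_r)=P$ for every $r$, such that for all $1\le r<s<2$ there is a finitely
generated group $E_{r,s}$ with $Q_r\le E_{r,s}\le Q_s$. In particular, if no finitely generated
subgroup of $P$ contains a nontrivial perfect subgroup, then $P=1$.
\end{theorem}

\begin{theorem}\label{thm:negative}
Let $G=\langle a,t\mid a=[tat^{-1},t^2at^{-2}]\rangle$ and $P=\operatorname{ncl}_G(a)$. Then $P$ is
nontrivial, perfect and locally free. For every $n\ge5$ there are closed $n$-manifolds $N_1$ with
$\pi_1(N_1)\cong G$. For each of them $(N_1,P)$ satisfies the hypotheses of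
Question~\ref{q:main}, and no acyclic map from $N_1$ onto a closed $n$-manifold has kernel $P$.
Indeed every acyclic map from $N_1$ to a closed $n$-manifold is $\pi_1$-injective.
\end{theorem}

So the answer to Question~\ref{q:main} is negative in every dimension $n\ge5$. The next theorem
shows that failing to be the normal closure of a finitely generated perfect group is not by itself
an obstruction when $n\ge6$.

\begin{theorem}\label{thm:positive}
Let $F$ be Thompson's group and $n\ge6$. There is a closed $n$-manifold $N_1$ with
$\pi_1(N_1)\cong F$ such that $(N_1,P)$, $P=[F,F]$, satisfies the hypotheses of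
Question~\ref{q:main}, and there is an acyclic map of $N_1$ onto a closed $n$-manifold with
kernel~$P$.
\end{theorem}

The difference between the two groups is the one that Theorem~\ref{thm:obstruction} isolates. No
nontrivial finitely generated subgroup of $F$ is perfect, but $[F,F]$ contains many copies of the
finitely generated group $F$, and the commutator subgroup of each copy is a nontrivial perfect
group. We do not classify kernels, and we do not settle whether positive examples exist for $n=5$.

Theorems~\ref{thm:obstruction} and~\ref{thm:negative} are proved in Sections~\ref{sec:obstruction}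
and~\ref{sec:negative}; they do not depend on the remaining sections. Section~\ref{sec:realize}
gives a construction of acyclic maps from a ``tower'' of $2$-complexes, and
Section~\ref{sec:thompson} builds such a tower from Thompson's group.

\section{Finitely generated groups between perfect ones}\label{sec:obstruction}

The Vietoris--Begle theorem states that a closed continuous surjection between paracompact
Hausdorff spaces with acyclic fibers induces an isomorphism on \v{C}ech cohomology. An acyclic map
between closed manifolds is a closed map, by compactness, and its fibers are connected, because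
$\check H^0=\mathbb Z$. We begin with two consequences of connected fibers.

\begin{lemma}\label{lem:connected}
Let $f:X\to Y$ be a closed continuous surjection with connected fibers. If $U\subset Y$ is open and
connected, then $f^{-1}(U)$ is connected.
\end{lemma}

\begin{proof}
Suppose $f^{-1}(U)=V\sqcup W$ with $V,W$ open and nonempty. Each fiber over $U$ lies in $V$ or in
$W$, so $f(V)$ and $f(W)$ are disjoint, and they cover $U$. The restriction $f^{-1}(U)\to U$ is
again closed, and $V,W$ are closed in $f^{-1}(U)$. So $f(V)$ and $f(W)$ are closed in $U$, which
contradicts the connectedness of $U$.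
\end{proof}

\begin{lemma}\label{lem:loops}
Let $f:N_1\to Y$ be a closed continuous surjection with connected fibers, where $N_1$ is a closed
manifold and $Y$ is locally connected, and let $\{U_j\}$ be an open cover of $Y$ by connected sets.
Then $\ker f_\#$ lies in the normal closure of the images in $\pi_1(N_1)$ of the groups
$\pi_1(f^{-1}(U_j))$.
\end{lemma}

By Lemma~\ref{lem:connected} the sets $f^{-1}(U_j)$ are connected. They are open in a manifold, so
they are path connected, and the images are defined up to conjugacy.

\begin{proof}
Let $\gamma$ be a loop in $N_1$ with $f_\#[\gamma]=1$, and let $H:D^2\to Y$ extend $f\gamma$ on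
$\partial D^2$. We cannot lift $H$, but we can lift its restriction to a fine $1$-skeleton
approximately. Triangulate $D^2$ so that each triangle $\sigma$ has
$H(\sigma)\subset U_{j(\sigma)}$ for some index $j(\sigma)$. For each vertex $v$ choose
$p_v\in f^{-1}(H(v))$, with $p_v=\gamma(v)$ if $v\in\partial D^2$. For an interior edge $e=vw$ let
$U_e$ be the component containing $H(e)$ of $\bigcap_{\sigma\supset e}U_{j(\sigma)}$. It is
connected, and open because $Y$ is locally connected. So $f^{-1}(U_e)$ is path connected, and we
map $e$ to a path in it from $p_v$ to $p_w$. On boundary edges use $\gamma$. Now every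
$\partial\sigma$ maps into $f^{-1}(U_{j(\sigma)})$. In $\pi_1$ of the $1$-skeleton of $D^2$ the
loop $\partial D^2$ is a product of conjugates of the loops $\partial\sigma^{\pm1}$. Hence $\gamma$
is a product of conjugates of loops lying in the sets $f^{-1}(U_j)$.
\end{proof}

In the proof of Theorem~\ref{thm:obstruction}, the next lemma is the only place where acyclicity of
the fibers is used, rather than their connectedness.

\begin{lemma}\label{lem:perfect}
Let $f:N_1\to N_2$ be an acyclic map between closed $n$-manifolds, $n\geq 2$. Let $\bar B$ and $B$
be the images in $N_2$ of a closed ball of $\mathbb R^n$ and of its interior under an open embedding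
of a larger open ball. Then $\pi_1(f^{-1}(B))$ is perfect.
\end{lemma}

\begin{proof}
Put $\partial B=\bar B\setminus B$. The Vietoris--Begle theorem applies to
$f^{-1}(\bar B)\to\bar B$ and to $f^{-1}(\partial B)\to\partial B$. With the five lemma it gives
\[
\check H^*(\bar B,\partial B)\cong\check H^*\bigl(f^{-1}(\bar B),f^{-1}(\partial B)\bigr).
\]
For a compact pair $(X,X_0)$ one has $\check H^*(X,X_0)\cong H^*_c(X\setminus X_0)$. Hence
$H^*_c(f^{-1}(B))\cong H^*_c(B)$, which is $\mathbb Z$ in degree $n$ and $0$ in all other degrees.
By Lemma~\ref{lem:connected}, $f^{-1}(B)$ is a connected $n$-manifold. A nonorientable connected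
$n$-manifold has $H^n_c\cong\mathbb Z/2$, so $f^{-1}(B)$ is orientable, whether or not $N_1$ is.
Poincar\'e duality now gives $H_1(f^{-1}(B))\cong H^{n-1}_c(f^{-1}(B))=0$.
\end{proof}

The group $\pi_1(f^{-1}(B))$ may be infinitely generated. Finite generation enters when the ball is
enlarged slightly, through the following general fact.

\begin{lemma}\label{lem:fg}
Let $V$ be a connected $n$-manifold, $X\subset V$ compact and $b\in X$. There is a finitely
generated subgroup of $\pi_1(V,b)$ that contains the class of every loop at $b$ lying in $X$.
\end{lemma}

No local property of $X$ is assumed. The point of the proof is that a loop in $X$ is determined up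
to homotopy in $V$ by the list of small sets through which it passes.

\begin{proof}
Fix a metric on $V$. By compactness of $X$ there is $\lambda>0$ such that every subset of $V$ of
diameter $<\lambda$ that meets $X$ lies in an open subset of $V$ homeomorphic to $\mathbb R^n$.
Cover $X$ by finitely many path-connected open sets $O_1,\dots,O_k$ of diameter $<\lambda/2$, each
meeting $X$, with $b\in O_1$. Pick points $o_a\in O_a$, with $o_1=b$. If
$O_a\cap O_{a'}\ne\emptyset$, then $O_a\cup O_{a'}$ is path connected, has diameter $<\lambda$ and
meets $X$. Hence
\begin{itemize}
\item[$(*)$] any two paths in $O_a\cup O_{a'}$ with the same endpoints are homotopic rel endpoints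
in $V$.
\end{itemize}
For each such pair choose a path $\beta_{aa'}$ in $O_a\cup O_{a'}$ from $o_a$ to $o_{a'}$, with
$\beta_{aa}$ constant and $\beta_{a'a}=\beta_{aa'}^{-1}$. Let $\Lambda$ be the finite graph with
vertices $1,\dots,k$ and one edge for each pair $a\neq a'$ with $O_a\cap O_{a'}\ne\emptyset$. The
paths $\beta_{aa'}$ define a map $\Lambda\to V$. We show that the image of the finitely generated
group $\pi_1(\Lambda,1)$ has the required property.

Let $\omega$ be a loop at $b$ in $X$. Choose $0=t_0<\dots<t_m=1$, $m\ge2$, and indices $a_i$ such
that $\omega_i=\omega|_{[t_{i-1},t_i]}$ lies in $O_{a_i}$. Since $O_1$ is an open set containing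
$b$, we may take $a_1=a_m=1$; put also $a_0=1$. Let $\delta_0$ and $\delta_m$ be constant at
$b=o_1$, and for $1\le i\le m-1$ let $\delta_i$ be a path in $O_{a_i}$ from $o_{a_i}$ to
$\omega(t_i)$. Then
\[
\omega\simeq\prod_{i=1}^m\delta_{i-1}\,\omega_i\,\delta_i^{-1}.
\]
The $i$-th factor is a path from $o_{a_{i-1}}$ to $o_{a_i}$ in $O_{a_{i-1}}\cup O_{a_i}$, and the
two sets have the point $\omega(t_{i-1})$ in common. By $(*)$ the factor is homotopic rel endpoints
in $V$ to $\beta_{a_{i-1}a_i}$. So $\omega$ is homotopic in $V$ to the image of an edge loop of
$\Lambda$ at the vertex $1$.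
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:obstruction}]
Choose finitely many open embeddings of the open ball of radius $2$ in $\mathbb R^n$ into $N_2$ such
that the images $B_j(1)$ of the open unit ball cover $N_2$. For $0<r<2$ let $B_j(r)$ and
$\bar B_j(r)$ be the images of the open and the closed ball of radius $r$. Fix points
$b_j\in f^{-1}(B_j(1))$ and paths from the base point of $N_1$ to the $b_j$. For $1\le r<2$ let
$Q_r^j\le\pi_1(N_1)$ be the image of $\pi_1(f^{-1}(B_j(r)),b_j)$ along these paths, and let $Q_r$
be generated by all the groups $Q_r^j$.

By Lemma~\ref{lem:perfect} each $Q^j_r$ is perfect, so $Q_r$ is perfect. Since balls are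
contractible, $Q_r\le P$. Since the sets $B_j(r)$ cover $N_2$, Lemma~\ref{lem:loops} gives
$P=\operatorname{ncl}(Q_r)$.

Let $1\le r<s<2$. For each $j$ apply Lemma~\ref{lem:fg} to $V=f^{-1}(B_j(s))$, which is a connected
manifold by Lemma~\ref{lem:connected}, the compact set $X=f^{-1}(\bar B_j(r))$ and the point $b_j$.
We obtain a finitely generated subgroup of $\pi_1(f^{-1}(B_j(s)),b_j)$ that contains the image of
$\pi_1(f^{-1}(B_j(r)),b_j)$. Let $E_{r,s}$ be generated by the images in $\pi_1(N_1)$ of these
finitely many groups. Then $Q_r\le E_{r,s}\le Q_s$, and $E_{r,s}$ is finitely generated.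

Finally, suppose that no finitely generated subgroup of $P$ contains a nontrivial perfect subgroup.
Since $Q_r\le E_{r,s}\le P$, this gives $Q_r=1$, and $P=\operatorname{ncl}(Q_r)=1$.
\end{proof}

\section{A perfect, locally free normal subgroup}\label{sec:negative}

We first record how to realize groups by manifolds; the same lemma is used in
Section~\ref{sec:realize}.

\begin{lemma}\label{lem:thicken}
Let $n\ge4$, let $K$ be a finite connected $2$-dimensional polyhedron PL embedded in
$\mathbb R^{n+1}$, and let $W$ be a regular neighborhood of $K$. Then $\partial W$ is a closed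
connected $n$-manifold, and the inclusions induce
$\pi_1(\partial W)\cong\pi_1(W)\cong\pi_1(K)$.
\end{lemma}

\begin{proof}
$W$ collapses to $K$, and $W\setminus K\cong\partial W\times[0,1)$. Since $2+2<n+1$, paths and
homotopies of paths in $W$ can be pushed off $K$ by general position. So $W\setminus K$ is
connected and $\pi_1(W\setminus K)\to\pi_1(W)$ is an isomorphism.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:negative}]
\emph{The group $P$.} For $k\in\mathbb Z$ let $A_k$ be the free group on $u_k,v_k$, and define
\[
\iota_k:A_k\to A_{k+1},\qquad u_k\mapsto[u_{k+1},v_{k+1}],\quad v_k\mapsto u_{k+1}.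
\]
Write $u=u_{k+1}$ and $v=v_{k+1}$. Since $u^{-1}[u,v]=vu^{-1}v^{-1}$, the image of $\iota_k$ is
$\langle u,\,vuv^{-1}\rangle$. The two generators do not commute, so the image is a nonabelian
two-generator subgroup of a free group, that is, a free group of rank $2$. A surjection between
free groups of rank $2$ is an isomorphism, because free groups of finite rank are Hopfian. So
$\iota_k$ is injective.

Let $\hat P=\varinjlim A_k$ as $k\to+\infty$. It is an increasing union of free groups of rank
$2$. Hence it is nontrivial, and every finitely generated subgroup lies in some $A_k$ and is free.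
The limit is presented by the generators $u_k,v_k$ and the relations $u_k=[u_{k+1},v_{k+1}]$,
$v_k=u_{k+1}$. Eliminating $v_k=u_{k+1}$ and writing $a_k=u_k$, we get
\[
\hat P=\langle a_k\ (k\in\mathbb Z)\mid a_k=[a_{k+1},a_{k+2}]\rangle .
\]
Each generator is a commutator, so $\hat P$ is perfect. The shift $a_k\mapsto a_{k+1}$ is an
automorphism, and its semidirect product is
\begin{align*}
\hat P\rtimes\mathbb Z
&=\langle a_k,t\mid a_k=[a_{k+1},a_{k+2}],\ ta_kt^{-1}=a_{k+1}\rangle\\
&=\langle a,t\mid a=[tat^{-1},t^2at^{-2}]\rangle=G,\qquad a=a_0,
\end{align*}
because after the substitution $a_k=t^kat^{-k}$ all the relations $a_k=[a_{k+1},a_{k+2}]$ are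
conjugate to the one with $k=0$. The normal subgroup $\hat P$ is generated by the conjugates
$a_k=t^kat^{-k}$ of $a$. So $\hat P=\operatorname{ncl}_G(a)=P$ and $G/P\cong\mathbb Z$.

\emph{Manifolds.} Let $n\ge5$. The presentation $2$-complex of $G$, subdivided to be simplicial,
embeds piecewise linearly in $\mathbb R^{n+1}$, since $2\cdot2+1\le n+1$. By
Lemma~\ref{lem:thicken} the boundary of a regular neighborhood is a closed $n$-manifold with
fundamental group $G$.

\emph{Hypotheses.} Let $N_1$ be any closed $n$-manifold with $\pi_1(N_1)\cong G$. The subgroup $P$
is perfect, normal, and the normal closure of $\{a\}$. A finitely generated perfect subgroup with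
normal closure $P$ would lie in $P$. So it would be free and perfect, hence trivial, which
contradicts $P\ne1$.

\emph{No acyclic map.} Let $f$ be an acyclic map from $N_1$ to a closed $n$-manifold. By
Theorem~\ref{thm:obstruction}, $\ker f_\#$ is the normal closure of a perfect group. So it is
generated by perfect groups, and it is perfect. Its image in $G/P\cong\mathbb Z$ is therefore
trivial, that is, $\ker f_\#\le P$. Every finitely generated subgroup of $\ker f_\#$ is thus free,
its subgroups are free, and a perfect free group is trivial. The last statement of
Theorem~\ref{thm:obstruction} gives $\ker f_\#=1$. In particular $\ker f_\#\neq P$.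
\end{proof}

\section{Acyclic maps from towers of 2-complexes}\label{sec:realize}

\subsection{Towers}

We now give a construction of acyclic maps that can produce kernels which are not the normal
closures of finitely generated perfect groups. By (ii), not all fibers of such a map can be ANRs.
We obtain an acyclic compactum $A$, possibly wild, as a nested intersection of thickened
$2$-complexes in an $(n-1)$-manifold $M_0$, and we collapse $A\times\theta$ to a point for every
$\theta$ in a circle. The quotient $M_0/A$ alone need not be a manifold; multiplying by the circle
lets us move discs apart.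

\begin{definition}
A \emph{tower} consists of finite connected $2$-dimensional polyhedra $K_i$ $(i\ge1)$ and maps
$h_i:K_{i+1}\to K_i$ such that, with $G_i=\pi_1(K_i)$,
\begin{itemize}
\item[(H)] $h_i$ is zero on reduced integral homology;
\item[(N)] $\operatorname{im}(G_{i+1}\to G_i)\subset
\operatorname{ncl}_{G_i}\bigl(\operatorname{im}(G_{i+2}\to G_i)\bigr)$.
\end{itemize}
\end{definition}

Here the homomorphisms $G_{i+1}\to G_i$ are defined by base points and paths joining the image of
each base point to the next one. Another choice changes the images only by conjugation, so it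
affects neither (N) nor the normal closures below. Condition (H) will make $A$ acyclic. Condition
(N) will let us contract loops near the collapsed point: a loop in one stage is, in the previous
stage, a product of conjugates of loops from the next stage, and this can be iterated indefinitely.
The groups $G_i$ are finitely generated and need not be perfect.

\begin{proposition}\label{prop:realize}
Let $n\ge6$, let $\Gamma$ be a finitely presented group, $(K_i,h_i)$ a tower,
$\eta:G_1\to\Gamma$ a homomorphism and
$P=\operatorname{ncl}_\Gamma\bigl(\operatorname{im}(G_2\to G_1\to\Gamma)\bigr)$. There are a closed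
$n$-manifold $N_1$ with $\pi_1(N_1)\cong\Gamma$ and an acyclic map $f$ of $N_1$ onto a closed
$n$-manifold with $\ker f_\#=P$.
\end{proposition}

For $i\ge2$, apply (N) in $G_{i-1}$ and map the result to $\Gamma$. This shows that $G_i$ and
$G_{i+1}$ have images with the same normal closure in $\Gamma$. Hence
\begin{equation}\label{eq:P}
P=\operatorname{ncl}_\Gamma\bigl(\operatorname{im}(G_i\to\Gamma)\bigr)\qquad\text{for all } i\ge2.
\end{equation}

Condition (H) has the following cohomological form.

\begin{lemma}\label{lem:uct}
Let $X_2\to X_1$ and $X_1\to X_0$ be maps of connected CW complexes that are zero on reduced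
integral homology, and let $B$ be an abelian group. For $k\ge1$ the map $X_2\to X_1$ sends the
subgroup $\operatorname{Ext}(H_{k-1}(X_1),B)$ of $H^k(X_1;B)$ to $0$ in $H^k(X_2;B)$. The
composition $X_2\to X_0$ is zero on reduced cohomology with coefficients $B$.
\end{lemma}

\begin{proof}
Use naturality of
$0\to\operatorname{Ext}(\tilde H_{k-1}(X),B)\to\tilde H^k(X;B)\to
\operatorname{Hom}(\tilde H_k(X),B)\to0$. (For $k=1$ the $\operatorname{Ext}$ term is $0$, with
reduced or unreduced homology.) The map on $\operatorname{Ext}$ is zero, which is the first claim.
Since $X_1\to X_0$ is zero on $\tilde H_k$, the image of $\tilde H^k(X_0;B)$ in $\tilde H^k(X_1;B)$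
lies in the $\operatorname{Ext}$ term, and by the first claim it dies in $\tilde H^k(X_2;B)$.
\end{proof}

We also use the standard classification of maps: if $T$ is $(m-1)$-connected, $m\ge2$, and $X$ is a
CW complex of dimension at most $m$, then homotopy classes of maps $g:X\to T$ correspond,
naturally in $X$, to elements of $H^m(X;\pi_mT)$. The constant map corresponds to $0$, and the
image of the class of $g$ in $\operatorname{Hom}(H_mX,\pi_mT)$ is $g_*$ on $H_m$ under
$\pi_mT=H_mT$.

\subsection{The construction}\label{ssec:construction}

Let $n\ge6$, and let $K_\Gamma$ be a finite connected simplicial $2$-complex with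
$\pi_1(K_\Gamma)\cong\Gamma$. Since $n-1\ge5=2\cdot2+1$, we may embed $K_\Gamma$ piecewise linearly
in $\mathbb R^{n-1}$. This, and the corresponding embeddings below, is where $n\ge6$ is needed. Let
$M_0$ be a regular neighborhood of $K_\Gamma$ in $\mathbb R^{n-1}$. Let $D^2$ be a PL disc around
$0$ in $\mathbb R^2$ and $S^1$ its boundary, and put
\[
N_1=\partial(M_0\times D^2)=(M_0\times S^1)\cup(\partial M_0\times D^2).
\]
The PL manifold $M_0\times D^2$ is a neighborhood of $K_\Gamma\times0$ in $\mathbb R^{n+1}$ and
collapses to $M_0\times 0$ and then to $K_\Gamma\times0$. So it is a regular neighborhood, and by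
Lemma~\ref{lem:thicken} $N_1$ is a closed connected $n$-manifold with
$\pi_1(N_1)\cong\pi_1(M_0\times D^2)\cong\Gamma$. For $\theta\in S^1$ the composition
$M_0\times\theta\to N_1\to M_0\times D^2$ is a homotopy equivalence, hence
$\pi_1(M_0\times\theta)\to\pi_1(N_1)=\Gamma$ is an isomorphism. The set
$\operatorname{int}M_0\times S^1$ is open in $N_1$.

A map of the $2$-complex $K_1$ to $M_0$ can be chosen to induce $\eta$ on fundamental groups, and
by general position there is a PL embedding $e_1:K_1\to\operatorname{int}M_0$ with this property.
Let $M_1$ be a regular neighborhood of its image in $\operatorname{int}M_0$.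
Inductively let $e_{i+1}:K_{i+1}\to\operatorname{int}M_i$ be a PL embedding homotopic in $M_i$ to
$e_ih_i$, and let $M_{i+1}\subset\operatorname{int}M_i$ be a regular neighborhood of its image. So
$e_i:K_i\to M_i$ is a homotopy equivalence, and the inclusion $M_{i+1}\subset M_i$ corresponds to
$h_i$. Let
\[
A=\bigcap_iM_i .
\]
By continuity of \v{C}ech cohomology and Lemma~\ref{lem:uct},
$\check H^*(A)=\varinjlim H^*(M_i)$ is the cohomology of a point. So $A$ is acyclic.

Let $\pi:M_0\to Z=M_0/A$ be the quotient map, $z=\pi(A)$, $Z_i=M_i/A$ and
$\mathring Z_i=(\operatorname{int}M_i)/A$, for $i\ge0$. The sets $Z_i$ are compact neighborhoods of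
$z$, $Z_{i+1}\subset\mathring Z_i$, and they form a neighborhood basis at $z$. We regard points of
$M_0\setminus A$ as points of $Z\setminus z$.

Let $Y$ be the quotient of $N_1$ whose only nondegenerate elements are the sets $A\times\theta$,
$\theta\in S^1$, and let $q:N_1\to Y$ be the quotient map. The saturation of a closed set
$\Phi\subset N_1$ is the union of $\Phi$ and $A\times\Theta$, where $\Theta\subset S^1$ is the
projection of the compact set $\Phi\cap(A\times S^1)$. This union is closed, so the decomposition is
upper semicontinuous. Hence $Y$ is compact and metrizable and $q$ is closed; all fibers of $q$ are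
acyclic. The map $\operatorname{int}M_0\times S^1\to\mathring Z_0\times S^1$ is proper, hence
closed, hence a quotient map. So $\mathring Z_0\times S^1$ is an open subset of $Y$. Put
$S=z\times S^1$. The complement $Y\setminus S\cong N_1\setminus(A\times S^1)$ is an $n$-manifold.

It remains to show that $Y$ is a manifold also along $S$, and to compute $\ker q_\#$. The plan is
as follows. We show first that the inclusions of the sets $Z_i$ can be contracted near $z$, and
deduce that $Z$ is an ANR. Then $Y$ is an ANR homology manifold, and we prove that it has the
disjoint disks property. The theorems of Quinn and Edwards then make $Y$ a manifold.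

\subsection{Contracting the stages near the collapsed point}

Loops come first; here (N) is used.

\begin{lemma}\label{lem:discs}
Let $k\ge2$. For every loop $\lambda:S^1\to M_k$ the loop $\pi\lambda$ extends to a map
$D^2\to Z_{k-1}$.
\end{lemma}

\begin{proof}
By (N) with $i=k-1$, the loop $\lambda$ is freely homotopic in $M_{k-1}$ to a product of conjugates
of loops in $M_{k+1}$. So $\lambda$ extends to a map into $M_{k-1}$ of a disc with finitely many
open round holes, whose closures are disjoint from each other and from $\partial D^2$, such that
the hole boundaries map into $M_{k+1}$. Treat each of these \emph{stage-$1$ holes} in the same way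
with $k+1$ in place of $k$: its boundary lies in $M_{k+1}$, and it is filled in $M_k$ except for
finitely many smaller holes, the stage-$2$ holes, with boundaries in $M_{k+2}$. Continue. Let $C$
be the set of points that lie in a hole of every stage. Closures of stage-$(s+1)$ holes lie in
stage-$s$ holes, so $C$ is also the intersection over $s$ of the unions of the closed stage-$s$
holes, and it is compact. Every point of $D^2\setminus C$ has a neighborhood on which the map is
defined after finitely many stages, so we have a continuous map on $D^2\setminus C$. A stage-$s$
hole minus $C$ is mapped into $M_{k+s-1}$. Compose with $\pi$ and send $C$ to $z$. Each $c\in C$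
lies in an open stage-$s$ hole for every $s$, and this hole is mapped into $Z_{k+s-1}$. So the
extension is continuous. Its image lies in $Z_{k-1}$.
\end{proof}

\begin{lemma}\label{lem:null}
For $k\ge4$ the map $\pi|:M_k\to Z_{k-3}$ is null-homotopic.
\end{lemma}

\begin{proof}
Put $j=k-2\ge2$ and let $D=K_j\cup c(K_j^{(1)})$, where $c$ denotes the cone and $K^{(1)}_j$ is the
$1$-skeleton of a triangulation. We first extend $\pi e_j:K_j\to Z_j$ to a map $D\to Z_{j-1}$. Fix
a point of $A$, and for each vertex $w$ of $K_j$ a path in $M_j$ from $e_j(w)$ to this point. Send
the apex to $z$ and the cone line over $w$ to the $\pi$-image of the path. The boundary of the cone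
on an edge is then mapped by the $\pi$-image of a loop in $M_j$, and by Lemma~\ref{lem:discs} this
loop can be filled in $Z_{j-1}$.

The $2$-complex $D$ is simply connected, being homotopy equivalent to $K_j/K_j^{(1)}$, a wedge of
$2$-spheres. The composition $K_{j+1}\to K_j\to D$ has a class in $H^2(K_{j+1};H_2D)$. Its image in
$\operatorname{Hom}(H_2K_{j+1},H_2D)$ is zero by (H), so it lies in
$\operatorname{Ext}(H_1K_{j+1},H_2D)$ and is killed by $h_{j+1}^*$ (Lemma~\ref{lem:uct}). Hence
$K_{j+2}\to D$ is null-homotopic. The inclusion $M_{j+2}\subset M_j$ corresponds to
$h_jh_{j+1}:K_{j+2}\to K_j$, so $\pi|:M_{j+2}\to Z_{j-1}$ is homotopic to a map that factors through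
$K_{j+2}\to D\to Z_{j-1}$, and it is null-homotopic.
\end{proof}

Two null-homotopies of $\pi|_{M_k}$ differ by a map of the suspension $\Sigma M_k$. To compare them
we need the next lemma.

\begin{lemma}\label{lem:susp}
For $k\ge1$ the suspension $\Sigma M_{k+3}\to\Sigma M_k$ of the inclusion is null-homotopic.
\end{lemma}

\begin{proof}
Put $X_i=\Sigma K_{k+i}$, $0\le i\le 3$. These complexes are simply connected, of dimension at most
$3$, and the maps $X_{i+1}\to X_i$ are zero on reduced homology. The composition
$X_1\to X_0\to K(\pi_2X_0,2)$ represents an element of $H^2(X_1;\pi_2X_0)$. This group is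
$\operatorname{Hom}(H_2X_1,\pi_2X_0)$, since $H_1X_1=0$, and the element is the map
$H_2X_1\to H_2X_0=\pi_2X_0$, which is zero. So $X_1\to X_0$ lifts to the homotopy fiber
$X_0\langle2\rangle$ of $X_0\to K(\pi_2X_0,2)$. This space is $2$-connected with third homotopy
group $\pi_3X_0$. Since $\dim X_1\le3$, the lift is classified by some $u\in H^3(X_1;\pi_3X_0)$. By
Lemma~\ref{lem:uct}, applied to $X_3\to X_2\to X_1$, the class $u$ becomes $0$ in
$H^3(X_3;\pi_3X_0)$. So $X_3\to X_0\langle2\rangle$ is null-homotopic, and so is $X_3\to X_0$.
\end{proof}

\subsection{The quotient $Z$ is an ANR}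

An \emph{ANR} is a metrizable space that is a neighborhood retract in every metrizable space
containing it as a closed subset. By Hanner's theorem (\cite{Hanner}; \cite[Ch.~IV]{Hu}), a
metrizable space is an ANR if for every open cover $\varepsilon$ it is $\varepsilon$-homotopy
dominated by an ANR. For the compact space $Z$ it suffices to find, for every $\varepsilon>0$,
maps $Z\to E\to Z$ with $E$ a compact polyhedron whose composition is homotopic to
$\operatorname{id}_Z$ by a homotopy moving points along paths of diameter $<\varepsilon$.

Say that a homotopy $H_t:Z\to Z$ is \emph{supported in} $Z_m$ if $H_t(x)=x$ for $x\notin Z_m$ and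
$H_t(Z_m)\subset Z_m$, for all $t$. A homotopy supported in $Z_m$ moves each point along a path
that is constant or lies in $Z_m$.

\begin{proposition}\label{prop:anr}
For every $j\ge4$ there are a compact polyhedron $E$ and maps $Z\to E\to Z$ with composition $r_j$
such that $r_j$ is constant on $Z_{j+4}$ and $r_j\simeq\operatorname{id}_Z$ by a homotopy supported
in $Z_{j-3}$. Consequently $Z$ is an ANR, and the inclusion $Z_{j+4}\to Z_{j-3}$ is null-homotopic.
\end{proposition}

\begin{proof}
The consequences follow at once. Since the sets $Z_i$ form a neighborhood basis at $z$, the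
diameters of the sets $Z_{j-3}$ tend to $0$, and Hanner's theorem applies; restricting the homotopy
to $Z_{j+4}$ gives the null-homotopy.

For $j\ge1$ let $E_j=M_0\cup cM_j$, a compact polyhedron. Cones have parameter $\tau\in[0,1]$, with
$\tau=0$ the base and $\tau=1$ the apex, and all cones have the same apex, so $E_l\subset E_j$ for
$l\ge j$. The plan is to map $Z$ to $E_l$ by sending $Z_l$ to the apex, and to map $E_l$ back by
Lemma~\ref{lem:null}. We then compare the compositions for consecutive values of $j$ and pass to
the limit. For $j\ge4$ Lemma~\ref{lem:null} gives
\[
\beta_j:E_j\to Z,\qquad \beta_j|_{M_0}=\pi,\qquad \beta_j(cM_j)\subset Z_{j-3}.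
\]

\emph{(a) Comparing $\beta_j$ with $\beta_{j+1}$.} On $cM_{j+1}$ the two maps agree on the base
$M_{j+1}$, and their images lie in $Z_{j-3}$. Together they define a map
$d:\Sigma M_{j+1}\to Z_{j-3}$. By Lemma~\ref{lem:susp}, $d$ is null-homotopic on
$\Sigma M_{j+4}$, so it extends over $c(\Sigma M_{j+4})$ with values in $Z_{j-3}$. For compact $M$,
the space $c(\Sigma M)$
is $cM\times I$ with each $\{m\}\times I$, $m\in M$, collapsed to a point, and $\Sigma M$
corresponds to the two ends. To see this, take a triangle with vertices $p,q_0,q_1$. The map
\[
(\tau,s)\mapsto(1-\tau)p+\tau\bigl((1-s)q_0+sq_1\bigr)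
\]
identifies the triangle with the square $I\times I$ with the side $\tau=0$ collapsed. The same
triangle is the cone, from the midpoint of $q_0q_1$, on the broken line $q_0pq_1$. Both spaces are
obtained from $M$ times this triangle by identifying each point of the side $q_0q_1$ over all
$m\in M$. So the extension over $c(\Sigma M_{j+4})$ is a homotopy
\[
\beta_j|_{E_{j+4}}\simeq\beta_{j+1}|_{E_{j+4}}\quad\text{rel }M_0,
\quad\text{during which the image of $cM_{j+4}$ stays in $Z_{j-3}$.}
\]

\emph{(b) The maps $\alpha_l:Z\to E_l$, $l\geq 1$.} Let
$C_l=\partial M_l\times[0,1]\subset\operatorname{int}M_{l-1}\setminus\operatorname{int}M_l$ be a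
collar with $\partial M_l=\partial M_l\times0$. Let $\alpha_l$ send $Z_l$ to the apex, send
$(x,t)\in C_l$ to the point of the cone line over $x$ with parameter $1-2t$ if $t\le\frac12$ and to
$(x,2t-1)\in C_l$ if $t\ge\frac12$, and be the identity elsewhere. The definitions agree at
$t=0,\frac12,1$. We claim that
\[
\alpha_{l+1}\simeq\alpha_l\ \text{ as maps into }E_l,\quad\text{stationary outside }Z_{l-1},\quad
\text{with $Z_{l-1}$ staying in }M_{l-1}\cup cM_l .
\]
For $0\le s\le1$ define $\kappa_s:E_l\to E_l$ as follows. On $cM_l$ put
$\kappa_s(y,\tau)=(y,\tau+s(1-\tau))$. On $C_l$ send $(x,t)$ to the point of the cone line over $x$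
with parameter $s-2t$ if $t\le s/2$, and to
$\bigl(x,\frac{t-s/2}{1-s/2}\bigr)$ if $t\ge s/2$. Elsewhere let $\kappa_s$ be the identity. At
$x\in\partial M_l$ both formulas give the cone point over $x$ with parameter $s$, so $\kappa_s$ is
well defined and continuous, and $\kappa_0=\operatorname{id}$. The map $\alpha_{l+1}$ is the
identity outside $Z_l$ and maps $Z_l$ into $M_l\cup cM_{l+1}\subset cM_l$. So
$\kappa_1\alpha_{l+1}$ sends $Z_l$ to the apex and equals $\kappa_1$ outside $Z_l$, that is,
$\kappa_1\alpha_{l+1}=\alpha_l$. Hence $\kappa_s\alpha_{l+1}$ is the required homotopy.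

\emph{(c) The homotopy to the identity.} For $j\ge4$ put
\[
r_j=\beta_j|_{E_{j+4}}\circ\alpha_{j+4}:Z\to Z .
\]
It factors through $E=E_{j+4}$ and is constant on $Z_{j+4}$. By (a) and by (b) with $l=j+4$,
\[
r_j\simeq\beta_{j+1}|_{E_{j+4}}\,\alpha_{j+4}\simeq\beta_{j+1}|_{E_{j+4}}\,\alpha_{j+5}=r_{j+1}.
\]
Outside $Z_{j+3}$ both homotopies are the identity, since there $\alpha_{j+4}$ and $\alpha_{j+5}$
are the identity, $\beta_j=\beta_{j+1}=\pi$ on $M_0$, and the homotopies are stationary. During
both homotopies $Z_{j+3}$ is carried into $Z_{j-3}$, because the intermediate points in $E_{j+4}$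
lie in $M_{j+3}\cup cM_{j+4}$. So $r_j\simeq r_{j+1}$ by a homotopy supported in $Z_{j-3}$.

Concatenate these homotopies for $j,j+1,j+2,\dots$ on successive subintervals of $[0,1)$, and let
the map at time $1$ be $\operatorname{id}_Z$. A point $x\ne z$ has a neighborhood disjoint from
some $Z_m$. From some time on, the homotopy is the identity on this neighborhood, so it is
continuous at $(x,1)$. Given $m$, from some time on only homotopies supported in subsets
$Z_{m'}\subset Z_m$ are used, and they map $Z_m$ into $Z_m$. So the homotopy is continuous at
$(z,1)$. All its parts are supported in $Z_{j-3}$, and hence so is the whole homotopy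
$r_j\simeq\operatorname{id}_Z$.
\end{proof}

\subsection{$Y$ is a homology manifold}

By an \emph{ANR homology $n$-manifold} we mean a finite-dimensional, locally compact ANR $X$ such
that for each $x\in X$ the group $H_k(X,X\setminus x)$ is $\mathbb Z$ for $k=n$ and $0$ otherwise.

\begin{lemma}\label{lem:hm}
$Y$ is a compact connected ANR homology $n$-manifold.
\end{lemma}

\begin{proof}
$Y=q(N_1)$ is compact and connected. It is the union of two open sets, the manifold $Y\setminus S$
and $\mathring Z_0\times S^1$. Both are ANRs, the second by Proposition~\ref{prop:anr}, and being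
an ANR is a local property of metrizable spaces. So $Y$ is an ANR. It is finite-dimensional, as the
union of the closed circle $S$ and an open $n$-manifold. At points of $Y\setminus S$ the homology
condition is clear. Consider $y\in S$.

By the Vietoris--Begle theorem $\pi^*$ is an isomorphism on \v{C}ech cohomology, hence on singular
cohomology, of the compact ANRs $Z$ and $M_0$. Their homology is finitely generated, since $M_0$ is
a compact polyhedron and $Z$ is dominated by one. The mapping cone of $\pi$ thus has finitely
generated reduced homology groups $T_k$ with $\operatorname{Hom}(T_k,\mathbb Z)=0$ and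
$\operatorname{Ext}(T_k,\mathbb Z)=0$. The first condition makes $T_k$ finite and the second makes
it torsion-free, so $T_k=0$ and $\pi_*$ is an isomorphism on homology. Since $\pi$ restricts to a
homeomorphism $M_0\setminus A\cong Z\setminus z$, the five lemma and duality in the orientable
$(n-1)$-manifold $\operatorname{int}M_0\supset A$ give
\[
H_k(Z,Z\setminus z)\cong H_k(M_0,M_0\setminus A)\cong\check H^{n-1-k}(A).
\]
This is $\mathbb Z$ for $k=n-1$ and $0$ otherwise. Locally at $y$ the pair $(Y,Y\setminus y)$ is
the product of $(Z,Z\setminus z)$ and $(\mathbb R,\mathbb R\setminus0)$. Hence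
$H_k(Y,Y\setminus y)\cong H_{k-1}(Z,Z\setminus z)$, as required.
\end{proof}

\subsection{Disjoint disks}

A space has the \emph{disjoint disks property} if any two maps of $D^2$ into it can be approximated
arbitrarily closely by maps with disjoint images. Along $S$ we use the circle coordinate: the
images of two discs can be made to meet $S$ in disjoint finite sets. Away from $S$ we use general
position in the manifold $Y\setminus S$. Fix a metric on $Y$.

\begin{lemma}\label{lem:finite}
Every map $g:D^2\to Y$ can be approximated arbitrarily closely by maps $g'$ such that
$g'(D^2)\cap S$ is finite and disjoint from a prescribed finite subset of $S$.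
\end{lemma}

\begin{proof}
For each $i\ge0$, the set $\operatorname{int}M_i\setminus A\cong\mathring Z_i\setminus z$ is
connected, since $\operatorname{int}M_i$ is connected and
$H_1(\operatorname{int}M_i,\operatorname{int}M_i\setminus A)\cong\check H^{n-2}(A)=0$. Being open
in a manifold, it is path connected.

Let $\varepsilon>0$. Choose $i\geq 1$ and a length bound such that all sets $Z_i\times J$, with
$J\subset S^1$ an open arc of at most that length, have diameter $<\varepsilon$. By
Proposition~\ref{prop:anr} there is $i'>i$ such that the inclusion $Z_{i'}\to\mathring Z_i$ is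
null-homotopic. Triangulate $D^2$ so finely that each triangle $\sigma$ with
$g(\sigma)\cap S\ne\emptyset$, called \emph{bad}, satisfies
$g(\sigma)\subset\mathring Z_{i'}\times J_\sigma$ for such a short arc $J_\sigma$.

Leave $g$ unchanged on all triangles that are not bad and on all vertices and edges whose images
miss $S$. If $g(v)\in S$ for a vertex $v$, keep its $S^1$-coordinate and replace its
$Z$-coordinate by a point of $\mathring Z_{i'}\setminus z$. If $g(e)\cap S\ne\emptyset$ for an edge
$e$, then all triangles containing $e$ are bad; keep the $S^1$-coordinate of $g|_e$ and replace the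
$Z$-coordinate by a path in $\mathring Z_{i'}\setminus z$ with the required ends. For each bad
triangle $\sigma$ the map is now defined on $\partial\sigma$, with image in
$(\mathring Z_{i'}\setminus z)\times J_\sigma$. On a collar of $\partial\sigma$ in $\sigma$, deform
the $S^1$-coordinate within $J_\sigma$ to a constant $\theta_\sigma$, keeping the $Z$-coordinate.
On the rest of $\sigma$, contract the resulting loop in $\mathring Z_i\times\theta_\sigma$. The new
map $g'$ satisfies $g'(D^2)\cap S\subset\{(z,\theta_\sigma):\sigma\text{ bad}\}$, and the finitely
many $\theta_\sigma\in J_\sigma$ can be chosen so that these points avoid any finite set. For $x$ in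
a bad triangle $\sigma$, both $g(x)$ and $g'(x)$ lie in $Z_i\times J_\sigma$, and elsewhere $g'=g$.
So $g'$ is $\varepsilon$-close to $g$.
\end{proof}

\begin{lemma}\label{lem:gp}
Let $X$ be an $n$-manifold, $n\ge5$, and let $p:R_1\to X$ and $p':R_2\to X$ be maps of compact
polyhedra of dimension at most $2$. They can be approximated arbitrarily closely by maps with
disjoint images.
\end{lemma}

\begin{proof}
By compactness, and after fine triangulation of $R_1$ and $R_2$, we may assume that for all pairs
$(g,g')$ of maps sufficiently close to $(p,p')$, and all simplices $\sigma$ of $R_1$ and $\sigma'$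
of $R_2$, the images $g(\sigma)$ and $g'(\sigma')$ lie in a common coordinate chart if they meet.
Fix $\sigma$ and $\sigma'$. Among these pairs $(g,g')$, those with
$g(\sigma)\cap g'(\sigma')=\emptyset$ form an open set. It is dense: if
the images meet, then in the common chart $g|_\sigma$ and $g'|_{\sigma'}$ can be approximated by PL
maps in general position, which have disjoint images since $2+2<n$, and because $X$ is an ANR these
small changes extend to small changes of $g$ and $g'$. A finite intersection of open dense sets is
dense.
\end{proof}

\begin{lemma}\label{lem:ddp}
$Y$ has the disjoint disks property.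
\end{lemma}

\begin{proof}
Given two maps of $D^2$ to $Y$, approximate them by Lemma~\ref{lem:finite} by maps $f',g'$ meeting
$S$ in disjoint finite sets. Then $C=f'(D^2)\cap g'(D^2)$ is a compact subset of the $n$-manifold
$Y\setminus S$. Choose compact polyhedral neighborhoods $R_1$ of $f'^{-1}(C)$ and $R_2$ of
$g'^{-1}(C)$ in $D^2$, mapped into $Y\setminus S$ by $f'$ and $g'$ respectively. The disjoint
compact sets $f'(\overline{D^2\setminus R_1})$ and $g'(D^2)$ have positive distance, and so have
$f'(D^2)$ and $g'(\overline{D^2\setminus R_2})$. By Lemma~\ref{lem:gp}, applied in the components of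
$Y\setminus S$, the maps $f'|_{R_1}$ and $g'|_{R_2}$ can be approximated in $Y\setminus S$ by maps
with disjoint images. Since $Y$ is an
ANR, sufficiently close approximations are joined to the original maps by small homotopies, and by
homotopy extension they extend to maps $f'',g''$ of $D^2$ close to $f',g'$. If all changes are
small compared with the two positive distances, then $f''(D^2)\cap g''(D^2)=\emptyset$.
\end{proof}

\subsection{Conclusion of the construction}

\begin{proof}[Proof of Proposition~\ref{prop:realize}]
\emph{$Y$ is a manifold.} We use two theorems. By Quinn \cite{Quinn1,Quinn2}, a connected ANR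
homology $n$-manifold, $n\ge5$, has an index in $1+8\mathbb Z$ that agrees with the index of each
nonempty connected open subset, and it has a resolution, that is, a cell-like map onto it from an
$n$-manifold, if and only if the index is $1$. By Edwards (\cite{Edwards}; see \cite{Daverman}), a
resolvable ANR homology $n$-manifold, $n\ge5$, with the disjoint disks property is a topological
$n$-manifold. By Lemma~\ref{lem:hm} the first theorem applies to $Y$. Some nonempty connected open
subset of $Y$ is a manifold. It is resolved by its identity map, so its index is $1$. Hence $Y$ has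
index $1$ and is resolvable. By Lemma~\ref{lem:ddp} the second theorem applies. So $N_2=Y$ is a
closed $n$-manifold, and $f=q$ is an acyclic map.

\emph{The kernel.} Cover $Y$ by the sets $\mathring Z_2\times J$, with $J\subsetneq S^1$ an open
arc, and by open sets in $Y\setminus S$ whose preimages are Euclidean balls. The preimage of
$\mathring Z_2\times J$ is $\operatorname{int}M_2\times J$, and its fundamental group has the same
image in $\Gamma$ as $G_2$, up to conjugacy. By Lemma~\ref{lem:loops},
$\ker q_\#\subset\operatorname{ncl}_\Gamma(\operatorname{im}G_2)=P$. Conversely, by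
Lemma~\ref{lem:null} the images under $q$ of loops in $M_4\times\theta$ are null-homotopic in
$Z_1\times\theta\subset Y$. With \eqref{eq:P} this gives
$P=\operatorname{ncl}_\Gamma(\operatorname{im}G_4)\subset\ker q_\#$.
\end{proof}

\section{A tower from Thompson's group}\label{sec:thompson}

\subsection{Thompson's group and the hypotheses}

Thompson's group $F$ is the group of piecewise linear homeomorphisms of $[0,1]$ with dyadic
breakpoints and with slopes powers of $2$. Products are compositions of functions. In this section
$A$ and $B$ denote the generators in (F1). We use the following facts; see \cite[\S\S3--4]{CFP}.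
\begin{enumerate}
\item[(F1)] $F=\langle A,B\mid[AB^{-1},A^{-1}BA],\,[AB^{-1},A^{-2}BA^2]\rangle$. Here $A$ is
$\frac x2$, $x-\frac14$, $2x-1$ on $[0,\frac12]$, $[\frac12,\frac34]$, $[\frac34,1]$, and $B$ is
$x$, $\frac x2+\frac14$, $x-\frac18$, $2x-1$ on $[0,\frac12]$, $[\frac12,\frac34]$,
$[\frac34,\frac78]$, $[\frac78,1]$.
\item[(F2)] $[F,F]$ is the kernel of $f\mapsto(\log_2f'(0^+),\log_2f'(1^-))$, and this map induces
$H_1(F)\cong\mathbb Z^2$. The group $[F,F]$ is simple and nonabelian, and every nontrivial normal
subgroup of $F$ contains $[F,F]$.
\item[(F3)] For dyadic $0=x_0<\dots<x_m=1$ and $0=y_0<\dots<y_m=1$ some $f\in F$ has $f(x_i)=y_i$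
for all $i$.
\end{enumerate}

\begin{lemma}\label{lem:Fhyp}
$P=[F,F]$ is a perfect normal subgroup of $F$ and is the normal closure of a single element. No
nontrivial finitely generated subgroup of $F$ is perfect. In particular $P$ is not the normal
closure of a finitely generated perfect subgroup.
\end{lemma}

\begin{proof}
By (F2), $P$ is simple and nonabelian, hence perfect, and it is the normal closure of any of its
nontrivial elements. Let $H\ne1$ be a subgroup of $F$ generated by finitely many elements, and let
$x$ be the infimum of the union of the supports $\{y:h(y)\ne y\}$ of these generators. Then $H$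
fixes $[0,x]$ pointwise. Since there are finitely many generators, the support of one of them has
infimum $x$. This generator is affine and not the identity on some interval $[x,x+\epsilon]$, so
its slope at $x^+$ is not $1$. By the chain rule $h\mapsto\log_2h'(x^+)$ is a homomorphism
$H\to\mathbb Z$, and it is nontrivial. So $H$ is not perfect.
\end{proof}

\subsection{An endomorphism that is zero on $H_1$ and $H_2$}

To build a tower with all $K_i$ equal, we look for an injective endomorphism $\varphi$ of $F$ that
vanishes on $H_1$ and $H_2$. Vanishing on $H_1$ is easy: shrink $F$ into the interior of $[0,1]$.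
For $H_2$ a single shrinking does not visibly suffice, and we combine two shrunken copies, one of
them reflected, whose contributions cancel.

Let $F_{[a,b]}$ be the subgroup of elements of $F$ supported in $[a,b]$. For $J=[\frac14,\frac12]$
the affine map $s(x)=\frac x4+\frac14$ conjugates $F$ onto $F_J$; call this isomorphism
$\varphi_0:F\to F_J\subset F$. For dyadic $0<a<b<1$, (F3) gives an element of $F$ conjugating
$F_{[a,b]}$ to $F_J$. These conjugations carry the one-sided slopes at the endpoints of one
interval to those at the endpoints of the other, so by (F2)
\begin{equation}\label{eq:H1}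
H_1(F_{[a,b]})\cong\mathbb Z^2\quad\text{via}\quad f\mapsto(\log_2f'(a^+),\log_2f'(b^-)).
\end{equation}
Let $\rho(f)(x)=1-f(1-x)$, an automorphism of $F$. By (F3) choose $g\in F$ with
$g(\frac14)=\frac58$ and $g(\frac12)=\frac78$, and put
\[
\varphi(f)=\varphi_0(f)\cdot g\,\varphi_0(\rho(f))\,g^{-1}.
\]
The factors are supported in the disjoint intervals $J$ and $J'=[\frac58,\frac78]$. So
$\varphi:F\to F$ is an injective homomorphism. Elements of its image are the identity near $0$ and
$1$, so $\varphi(F)\subset[F,F]$ and $H_1(\varphi)=0$.

\begin{proposition}\label{prop:H2}
$H_2(\varphi)=0$.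
\end{proposition}

For commuting elements $x,y$ of a group $E$ let $T(x,y)\in H_2(E)$ be the image of the fundamental
class of $\mathbb Z^2$ under the homomorphism $\mathbb Z^2\to E$ given by $x,y$. It is natural and
invariant under conjugation, and $T(y,x)=-T(x,y)$. If $x\in E_1$ and $y\in E_2$, where $E_1,E_2$
are commuting subgroups of $E$ with product map $\mu:E_1\times E_2\to E$, then
\begin{equation}\label{eq:T}
T(x,y)=\mu_*([x]\times[y]),
\end{equation}
which depends only, and bilinearly, on $[x]\in H_1(E_1)$ and $[y]\in H_1(E_2)$.

\begin{proof}[Proof of Proposition~\ref{prop:H2}]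
\emph{Generators of $H_2(F)$.} Let $K$ be the presentation complex of (F1). Both relators are
commutators, so $H_2(K)=C_2(K)$ is generated by the two $2$-cells. Each $2$-cell is, up to sign,
the image of the fundamental class of a torus mapped to $K$ by the relator. By Hopf's theorem
$H_2(K)\to H_2(F)$ is onto, so $H_2(F)$ is generated by $T(u,v_1)$ and $T(u,v_2)$, where
\[
u=AB^{-1},\qquad v_k=A^{-k}BA^k .
\]
Since $A=B$ on $[\frac78,1]$ and $B([\frac78,1])=[\frac34,1]$, $u$ is supported in $[0,\frac34]$.
Since $B$ is supported in $[\frac12,1]$, $v_k$ is supported in
$A^{-k}([\frac12,1])\subset[\frac34,1]$ for $k\ge1$. So both generators are of the form $T(u,v)$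
with $u$ supported in $[0,c]$ and $v$ in $[c,1]$, where $c=\frac34$.

\emph{Step 1: $\varphi_*w=\varphi_{0*}(w+\rho_*w)$ for $w\in H_2(F)$.} The homomorphism $\varphi$ is
the diagonal $F\to F\times F$, followed by $\varphi_0$ on the first factor and
$f\mapsto g\varphi_0(\rho(f))g^{-1}$ on the second, and then by the product map. By the K\"unneth
theorem the diagonal sends $w$ to $w\times1+1\times w$ plus an element of
$H_1(F)\otimes H_1(F)$. The cross term contributes to $\varphi_*w$ an element that factors through
$H_1(F_{[1/8,9/16]})\otimes H_1(F_{[9/16,15/16]})$. It is zero there: $J$ and $J'$ lie in the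
interiors of these two intervals, so $F_J\to F_{[1/8,9/16]}$ and
$F_{J'}\to F_{[9/16,15/16]}$ are zero on $H_1$ by \eqref{eq:H1}. The other two terms contribute
$\varphi_{0*}w$ and the image of $\varphi_{0*}\rho_*w$ under conjugation by $g$, which acts
trivially on $H_2(F)$.

\emph{Step 2: $\varphi_{0*}T(u,v)=pq\,\tau$ for a universal class $\tau$.} Let $0<c<1$ be dyadic,
let $u$ be supported in $[0,c]$ and $v$ in $[c,1]$, and let
\[
p=\log_2u'(c^-),\qquad q=\log_2v'(c^+).
\]
Put $d=s(c)\in(\frac14,\frac12)$. Then $\varphi_0(u)\in F_{[1/8,d]}$ has slope $1$ at
$\frac18^+$ and $2^p$ at $d^-$, and $\varphi_0(v)\in F_{[d,7/8]}$ has slope $2^q$ at $d^+$ and $1$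
at $\frac78^-$. By \eqref{eq:H1} and \eqref{eq:T}, $\varphi_{0*}T(u,v)=pq\,\tau_d$. Here $\tau_d$
is the image of $x_d\times y_d$, where $x_d\in H_1(F_{[1/8,d]})$ has coordinates $(0,1)$ and
$y_d\in H_1(F_{[d,7/8]})$ has coordinates $(1,0)$. An element of $F$ that fixes $\frac18$ and
$\frac78$ and carries $d$ to $d'$ conjugates $\tau_d$ to $\tau_{d'}$, since conjugation carries
endpoint slopes to endpoint slopes, and conjugation acts trivially on $H_2(F)$. So
$\tau_d=\tau_{d'}=:\tau$ does not depend on $d$.

\emph{Step 3: reflection changes the sign.} We have
$\rho_*T(u,v)=T(\rho u,\rho v)=-T(\rho v,\rho u)$. Here $\rho v$ is supported in $[0,1-c]$ with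
slope $v'(c^+)=2^q$ at $(1-c)^-$, and $\rho u$ is supported in $[1-c,1]$ with slope $u'(c^-)=2^p$
at $(1-c)^+$. By Step 2, applied to $\rho v,\rho u$ and $1-c$,
$\varphi_{0*}\rho_*T(u,v)=-pq\,\tau$.

Steps 1--3 give $\varphi_*T(u,v)=pq\,\tau-pq\,\tau=0$ for both generators.
\end{proof}

\begin{remark}
For $u=AB^{-1}$ and $v_1=A^{-1}BA$ at $c=\frac34$ the exponents are easily computed. Just below
$\frac34$ the slope of $B^{-1}$ is $1$, with values just below $\frac78$, where $A$ has slope $2$;
so $p=1$. At $\frac34^+$ the factors $A,B,A^{-1}$ contribute slopes $2,\frac12,\frac12$; so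
$q=-1$. Hence $\varphi_{0*}T(u,v_1)=-\tau$, while the reflected copy contributes $+\tau$. For $v_2$,
which is supported in $[\frac78,1]$, one has $q=0$.
\end{remark}

\subsection{The tower}

\begin{proof}[Proof of Theorem~\ref{thm:positive}]
Let $K$ be the presentation complex of (F1), and let $h':K\to K$ be a cellular map inducing
$\varphi$ on $\pi_1(K)=F$. It need not be zero on $H_2(K)$, but it can be corrected. By Hopf's
theorem the kernel of $H_2(K)\to H_2(F)$ is the image $I$ of the Hurewicz map
$\pi_2(K)\to H_2(K)$. Since $H_2(\varphi)=0$ by Proposition~\ref{prop:H2},
$h'_*H_2(K)\subset I$. As $H_2(K)=C_2(K)$, we may change $h'$ on each $2$-cell $e$ by an element of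
$\pi_2(K)$ whose Hurewicz image is $-h'_*(e)$. The result is a map $h:K\to K$ that still induces
$\varphi$ on $\pi_1$ and is zero on $H_2$. It is zero on $H_1$ because $H_1(\varphi)=0$.

Let all $K_i$ be $K$, replaced by a homotopy equivalent finite simplicial $2$-complex, and let all
$h_i$ be $h$. Then (H) holds. Since $\varphi$ is injective, $\varphi^2(F)\ne1$, and (F2) gives
\[
\operatorname{ncl}_F(\varphi^2(F))\supset[F,F]\supset\varphi(F),
\]
which is (N). Proposition~\ref{prop:realize} with $\Gamma=F$ and $\eta=\operatorname{id}$ yields a
closed $n$-manifold $N_1$ with $\pi_1(N_1)\cong F$ and an acyclic map of $N_1$ onto a closed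
$n$-manifold with kernel $\operatorname{ncl}_F(\varphi(F))$. This normal subgroup is nontrivial and
contained in $[F,F]$, so by (F2) it equals $[F,F]=P$. By Lemma~\ref{lem:Fhyp} the pair $(N_1,P)$
satisfies the hypotheses of Question~\ref{q:main}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{CFP} J.~W. Cannon, W.~J. Floyd and W.~R. Parry, \emph{Introductory notes on Richard
Thompson's groups}, Enseign. Math. \textbf{42} (1996).

\bibitem{Daverman} Daverman, \emph{Decompositions of Manifolds}.

\bibitem{Edwards} Edwards, Proc. ICM Helsinki 1978.

\bibitem{Hanner} Hanner, Ark. Mat. \textbf{1} (1951).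

\bibitem{Hu} Hu, \emph{Theory of Retracts}.

\bibitem{LFP} \emph{Laminations, finitely generated perfect groups, and acyclic maps},
doi:10.1307/mmj/1029003414,
\texttt{https://projecteuclid.org/journalArticle/Download?urlid=10.1307\%2Fmmj\%2F1029003414}.

\bibitem{Quinn1} Quinn, Invent. Math. \textbf{72} (1983).

\bibitem{Quinn2} Quinn, Michigan Math. J. \textbf{34} (1987).

\end{thebibliography}

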